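# Regular completions of lattices: two-sided limits force free sublattices

## Do distributive lattices have distributive regular completions?

Start with the answer one would guess. A lattice with missing joins and meets can be completed in many ways. The MacNeille completion keeps all the joins and meets that already exist, but it may destroy identities: a distributive lattice can have a non-distributive MacNeille completion. There are many other completions, though, so it is natural to guess that some other one keeps the existing joins and meets and *also* keeps the distributive law. More generally, one would expect at least some varieties to allow this. To test the guess we need exact definitions.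

All lattices are nonempty, and $\omega=\{0,1,2,\dots\}$. A **lattice embedding** $f$ is an injective map preserving binary joins and meets. Then $f(a)\le f(b)$ implies $a\le b$, because $f(a\wedge b)=f(a)\wedge f(b)=f(a)$ gives $a\wedge b=a$.

**Definition (completion).** A *completion* of $L$ is a lattice embedding $f:L\to C$ with $C$ a complete lattice. It is *regular* if it preserves all existing joins and meets: whenever $S\subseteq L$ has a join in $L$, $f(\bigvee S)=\bigvee f[S]$, and whenever $S$ has a meet in $L$, $f(\bigwedge S)=\bigwedge f[S]$.

**Definition (variety).** A *variety* of lattices is a class of lattices defined by a set of identities $p=q$ between lattice terms. Varieties are closed under sublattices, products, homomorphic images and isomorphic copies. The *trivial* variety consists of the one-element lattices. A variety $V$ *admits a regular completion* if each $L\in V$ has a regular completion $f:L\to C$ with $C\in V$.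

**The MacNeille completion.** For $A\subseteq L$ let $A^u$ be its set of upper bounds and $A^l$ its set of lower bounds. The MacNeille completion of $L$ is the set of all $A$ with $A=A^{ul}$, ordered by inclusion, with embedding $a\mapsto{\downarrow}a$. The sets $A=A^{ul}$ are the closed sets of a closure operator, so they form a complete lattice with intersection as meet. The embedding is regular. If $s=\bigwedge S$ in $L$, then $\bigcap_{a\in S}{\downarrow}a={\downarrow}s$. If $s=\bigvee S$ in $L$, then the join of the sets ${\downarrow}a$ $(a\in S)$ is $\bigl(\bigcup_{a\in S}{\downarrow}a\bigr)^{ul}=S^{ul}=({\uparrow}s)^l={\downarrow}s$. (For two-element $S$ this shows that we have a lattice homomorphism.) A variety is *closed under MacNeille completions* if it contains the MacNeille completion of each of its members.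

We take as given **Harding's theorem:** the only varieties of lattices closed under MacNeille completions are the trivial variety and the variety of all lattices. The question, posed in "Regular Completions Of Lattices", is whether some variety fails to be closed under MacNeille completions but does admit a regular completion. By Harding's theorem this asks whether any variety other than the two extreme ones admits a regular completion. The guess is that it does, with distributive lattices as the first candidate.

Here are some tests of the guess for distributive lattices.

* *Finite lattices* are complete. The identity map is a regular completion.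
* *Chains.* Each set $A=A^{ul}$ is a down-set, and the down-sets of a chain are linearly ordered by inclusion. So the MacNeille completion of a chain is a chain, hence distributive.
* *Boolean lattices.* By a classical theorem, the MacNeille completion of a Boolean lattice is Boolean, hence distributive.
* *A lattice in which infinite distributivity fails.* Let $D_0$ consist of the sets $c_n=\{0,\dots,n-1\}$ and $c_n\cup\{\infty\}$ for $n\in\omega$, and $\omega\cup\{\infty\}$. It is closed under $\cup$ and $\cap$, so it is distributive. The only member containing every $c_n$ is $\omega\cup\{\infty\}$, so $\bigvee c_n=\omega\cup\{\infty\}$. With $d=\{\infty\}$ we get $d\wedge\bigvee c_n=d$ but $d\wedge c_n=\emptyset$ for every $n$. Yet $D_0$ is complete: any infinite subset has join $\omega\cup\{\infty\}$, and a finite nonempty subset has its union as join. So $D_0$ is its own distributive regular completion.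

The last test is instructive. A distributive complete lattice only has to satisfy the *finite* distributive law, so failure of infinite distributivity is no obstruction by itself. All tests support the guess. We next try to prove it.

## Ideals and filters preserve one side inside every variety

The standard completion that preserves identities uses ideals or filters. It gives exactly half of what we want, in every variety.

**Theorem C.** Let $V$ be any variety of lattices and $L\in V$. Then $L$ has a completion $f:L\to C$ with $C\in V$ preserving all existing joins of $L$, and, dually, one with complete codomain in $V$ preserving all existing meets of $L$.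

**Step 1: ideal lattices keep identities.** This step keeps us inside $V$. Let $\mathrm{Id}(K)$ be the lattice of nonempty ideals of a lattice $K$, ordered by inclusion. Meets are intersections, and $I\vee J=\{d: d\le i\vee j\text{ for some } i\in I,\ j\in J\}$. We claim that for each term $p$ and $I_1,\dots,I_k\in\mathrm{Id}(K)$,
$$p^{\mathrm{Id}(K)}(I_1,\dots,I_k)={\downarrow}\{p^K(a_1,\dots,a_k):a_j\in I_j\}. \tag{1}$$
We use induction on $p$. For a variable both sides are $I_j$. Suppose (1) holds for $q$ and $r$.

For $p=q\vee r$, let $d$ be in the left side. Then $d\le e\vee e'$ with $e$ in the value of $q$ and $e'$ in the value of $r$. So $e\le q(\mathbf a)$ and $e'\le r(\mathbf a')$ with $a_j,a_j'\in I_j$. Put $c_j=a_j\vee a_j'\in I_j$. Terms are monotone, so $d\le q(\mathbf a)\vee r(\mathbf a')\le q(\mathbf c)\vee r(\mathbf c)=p(\mathbf c)$. Conversely, if $d\le q(\mathbf a)\vee r(\mathbf a)$, then $d$ is below a join of an element of each ideal, so it is in the left side.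

For $p=q\wedge r$, let $d$ be in both ideals. Then $d\le q(\mathbf a)$ and $d\le r(\mathbf a')$, and with the same $\mathbf c$ we get $d\le q(\mathbf c)\wedge r(\mathbf c)=p(\mathbf c)$. Conversely, $d\le q(\mathbf a)\wedge r(\mathbf a)$ puts $d$ in both ideals. This proves (1).

If $p\le q$ holds in $K$, then (1) gives $p^{\mathrm{Id}(K)}(\mathbf I)\subseteq q^{\mathrm{Id}(K)}(\mathbf I)$. Since $p=q$ means $p\le q$ and $q\le p$, every identity of $K$ holds in $\mathrm{Id}(K)$. Dually, let $\mathrm{Fil}(K)$ be the lattice of nonempty filters of $K$ ordered by *reverse* inclusion. Then $\mathrm{Fil}(K)=\mathrm{Id}(K^\partial)^\partial$, where $\partial$ denotes the dual lattice, so $\mathrm{Fil}(K)$ also satisfies every identity of $K$.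

**Step 2: adjoin a top.** This step ensures that intersections of filters are nonempty. If $L$ has a top, put $L^+=L$. Otherwise let $L^+$ be $L$ with a new top adjoined. In the second case $L^+$ is isomorphic to the sublattice $\{{\downarrow}a:a\in L\}\cup\{L\}$ of $\mathrm{Id}(L)$; note $L\ne{\downarrow}a$ for all $a$, as $L$ has no top. By Step 1, $L^+\in V$ in either case. The inclusion $L\to L^+$ preserves all existing joins, since the only new upper bound a subset of $L$ can acquire is the top. This includes the empty join: a bottom of $L$ is a bottom of $L^+$.

**Step 3: the completion.** Put $C=\mathrm{Fil}(L^+)$, which is in $V$ by Step 1. Every nonempty filter of $L^+$ contains the top, so any intersection of such filters is again one (the empty intersection being $L^+$). In reverse inclusion, intersections are joins. So $C$ has all joins and is complete. Let $f(a)={\uparrow}a$, computed in $L^+$. It is injective, ${\uparrow}a\cap{\uparrow}b={\uparrow}(a\vee b)$, and the filter generated by ${\uparrow}a\cup{\uparrow}b$ is ${\uparrow}(a\wedge b)$. So $f$ is a lattice embedding. If $S\subseteq L$ has join $s$ in $L$, then $s$ is its join in $L^+$, and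
$$\bigvee f[S]=\bigcap_{a\in S}{\uparrow}a={\uparrow}s=f(s).$$
This includes $S=\emptyset$, where $s$ is the bottom and ${\uparrow}s=L^+$.

**Step 4: meets.** The class $\{K^\partial:K\in V\}$ is a variety, defined by the dual identities. Applying Steps 2 and 3 to $L^\partial$ in this variety and dualizing the codomain gives the statement for meets. $\square$

**What is lost.** Let $L$ be the chain $0<\cdots<c_2<c_1<c_0$, where $\bigwedge c_n=0$. In $\mathrm{Fil}(L)$ the meet of the filters ${\uparrow}c_n$ is their union $\{c_n:n\in\omega\}$, which is not ${\uparrow}0$. The meet is not preserved.

**An attempted repair.** Switch to ideals and keep only those closed under the joins that exist in $L$. (If $L$ has no bottom, allow the empty ideal too.) These closed ideals form a complete lattice under inclusion, with intersections as meets, and $a\mapsto{\downarrow}a$ is regular. Meets are clear. If $s=\bigvee S$, then a closed ideal containing $S$ contains $s$, so ${\downarrow}s$ is the join of the ${\downarrow}a$, $a\in S$.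

But Step 1 fails. It used that each element of $I\vee J$ lies below some $i\vee j$, and that is no longer true. Take the finite and cofinite subsets of $\mathbb Z$. Let $I$ be the set of finite sets of nonnegative integers and $J$ the set of finite sets of negative integers. Consider a subset of $I$ whose union $U$ is infinite. Then $U$ is not cofinite, so any cofinite upper bound contains a point outside $U$, and removing that point leaves a smaller upper bound. So the subset has no join. Hence $I$ is closed, and likewise $J$. But the join of $I$ and $J$ among closed ideals contains all finite sets, so it contains their join $\mathbb Z$, which is not below any $i\cup j$. In this example nothing bad happens to the distributive law. What stops is the argument: limits of sequences enter $I\vee J$, and (1) gives no control over them.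

## The guess is false, and one countable distributive lattice shows it

The failure just seen cannot be repaired.

**Theorem B.** A variety $V$ of lattices admits a regular completion if and only if $V$ is trivial or $V$ is the variety of all lattices. Hence, by Harding's theorem, there is no variety that admits a regular completion but is not closed under MacNeille completions.

The proof goes through a more precise statement, for which two weakenings are needed.

**Definition (sequentially regular).** A lattice embedding $f:D\to C$ is *sequentially regular* if it preserves those joins of increasing sequences $s_0\le s_1\le\cdots$ and those meets of decreasing sequences $s_0\ge s_1\ge\cdots$ that exist in $D$.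

Every regular completion is sequentially regular. The converse fails. Map the ordinal chain $\omega_1+1$ into $\omega_1+2$ by fixing each countable ordinal and sending the top $\omega_1$ to the top $\omega_1+1$. Increasing sequences of countable ordinals have countable suprema, which are kept. A sequence that reaches the top is eventually constant, and so is every decreasing sequence. But the join of all countable ordinals is moved.

**Definition (countable interpolation).** A lattice $C$ has *countable interpolation* if whenever $a_0\le a_1\le\cdots$ and $b_0\ge b_1\ge\cdots$ in $C$ satisfy $a_n\le b_m$ for all $n,m$, there is $e\in C$ with $a_n\le e\le b_m$ for all $n,m$.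

A complete lattice has it: take $e=\bigvee a_n$. The chain $\omega$ has it without being complete, because a decreasing sequence in $\omega$ is eventually constant, and its final value serves as $e$. The chain $\mathbb Q$ does not: let $a_n$ increase and $b_n$ decrease to $\sqrt2$.

**Theorem A.** For every lattice $L$ there is a distributive lattice $D(L)$, isomorphic to a sublattice of a power of the two-element lattice, with $|D(L)|\le|L|+\aleph_0$, such that: if $f:D(L)\to C$ is a sequentially regular lattice embedding into a lattice $C$ with countable interpolation (in particular, any regular completion), then $L$ is a homomorphic image of a sublattice of $C$. If $L$ is a free lattice $FL(\kappa)$, then $C$ has a sublattice isomorphic to $FL(\kappa)$.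

## Elements of $C$ pinned in gaps of $D$

How could a distributive $D$ force $C$ to be complicated? The image $f[D]$ is isomorphic to $D$ and satisfies all its identities. So we must use elements of $C$ outside $f[D]$, and of these we know only what interpolation gives. The plan is to attach to each $u\in L$ an increasing sequence $A_n(u)$ and a decreasing sequence $B_n(u)$ in $D$ with
$$A_0(u)\le A_1(u)\le\cdots\ \le\ \cdots\le B_1(u)\le B_0(u).$$
Interpolation then yields some $e_u\in C$ in the gap, with $f(A_n(u))\le e_u\le f(B_m(u))$ for all $n,m$. We have no further control over $e_u$, so the argument must work for *every* element in the gap. It would be enough to have the following: if $e_x$ is in the gap of $x$ and $e_y$ in the gap of $y$, then $e_x\vee e_y$ is in the gap of $x\vee y$ and $e_x\wedge e_y$ is in the gap of $x\wedge y$.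

**A first try without levels.** One could use, in place of sequences, single elements built from pairs $(T,F)$. Here $T$ is empty or a filter, $F$ is empty or an ideal, and $T\cap F=\emptyset$. Put
$$a(u)=\{(T,F):u\in T\},\qquad b(u)=\{(T,F):u\notin F\}.$$
Then $a(u)\subseteq b(u)$. Let $z=x\vee y$ with $z\ne x,y$. The choice $e_x=f(a(x))$, $e_y=f(a(y))$ is allowed, and $e_x\vee e_y=f(a(x)\cup a(y))$. This is not above $f(a(z))$, because the pair $({\uparrow}z,\emptyset)$ lies in $a(z)$ and in neither $a(x)$ nor $a(y)$. So the lower bound for $e_x\vee e_y$ fails: finite joins in $D$ are unions, and $f$ preserves them.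

**The way past it.** An infinite join existing in $D$ can be larger than the union, as for $\bigvee c_n$ in $D_0$. All we know about $e_x\vee e_y$ from below is that $e_x\vee e_y\ge f(A_i(x)\cup A_i(y))$ for every $i$. So we want the sets $A_i(x)\cup A_i(y)$, growing with $i$, to have limit at least $A_n(z)$ for each $n$. We should not ask that $\bigvee_i(A_i(x)\cup A_i(y))$ itself exist in $D$: such a join would contain every $A_n(z)$, and it would lie below every $B_m(z)$ (as $A_i(x)\subseteq A_i(z)\subseteq B_m(z)$ in the construction below), so it would fill the gap of $z$ by an element of $D$. Instead we cut off by $A_n(z)$ and ask that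
$$\bigvee_i\bigl(A_n(z)\cap(A_i(x)\cup A_i(y))\bigr)=A_n(z)\quad\text{in }D .$$
To arrange this, membership in $T$ is given a finite *cost*. An element of $D$ is built from finitely many generators, so it mentions only finitely many costs. A point where $x$ enters $T$ at a cost higher than all of these looks, to that element, as if $x$ had not entered.

## The lattice $D(L)$

Fix a lattice $L$. Let $X=X(L)$ be the set of all pairs $(\varphi,\psi)$ of maps $L\to\omega\cup\{\infty\}$ such that, with $T(\varphi)=\{u:\varphi(u)<\infty\}$ and $F(\psi)=\{u:\psi(u)<\infty\}$:

* $\varphi$ is antitone ($u\le v$ implies $\varphi(u)\ge\varphi(v)$), and $\psi$ is isotone ($u\le v$ implies $\psi(u)\le\psi(v)$);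
* $T(\varphi)$ is closed under binary meets, and $F(\psi)$ is closed under binary joins (either may be empty);
* $T(\varphi)\cap F(\psi)=\emptyset$.

By monotonicity $T(\varphi)$ is an up-set and $F(\psi)$ is a down-set. For $u\in L$ and $n\in\omega$ put
$$A_n(u)=\{(\varphi,\psi)\in X:\varphi(u)\le n\},\qquad B_n(u)=\{(\varphi,\psi)\in X:\psi(u)>n\}.$$
Let $D=D(L)$ be the sublattice of the power set $\mathcal P(X)$ generated by all $A_n(u)$ and $B_n(u)$. It is distributive, and $\mathcal P(X)\cong\mathbf 2^X$, where $\mathbf 2$ is the two-element lattice. There are at most $|L|\cdot\aleph_0$ generators of each kind, so $|D|\le|L|+\aleph_0$.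

**Example: $L=\{u\}$.** A point is a pair of values $(\varphi(u),\psi(u))$, not both finite: $(k,\infty)$, $(\infty,k)$ or $(\infty,\infty)$. Here $A_n(u)=\{(k,\infty):k\le n\}$, and $B_n(u)$ is the complement of $\{(\infty,k):k\le n\}$. So $D$ is the chain
$$A_0(u)\subset A_1(u)\subset\cdots\ \subset\ \cdots\subset B_1(u)\subset B_0(u),$$
with a gap in the middle: no element of $D$ lies above all $A_n(u)$ and below all $B_n(u)$. In any $C$ with countable interpolation, some $e_u$ sits in this gap.

**(O) Order facts.** For all $u\le v$ in $L$ and all $n,m$:

* $A_n(u)\subseteq A_{n+1}(u)$ and $B_{n+1}(u)\subseteq B_n(u)$, directly from the definitions.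
* $A_n(u)\subseteq B_m(u)$. If $\varphi(u)\le n$, then $u\in T(\varphi)$, so $u\notin F(\psi)$ and $\psi(u)=\infty>m$.
* $A_n(u)\subseteq A_n(v)$, since $\varphi(v)\le\varphi(u)\le n$; and $B_n(u)\subseteq B_n(v)$, since $\psi(v)\ge\psi(u)>n$.

**(S) Separation.** If $x\not\le y$ in $L$, then $A_0(x)\not\subseteq B_0(y)$.

*Proof.* This is what will let us recover the order of $L$. Let $\varphi(u)=0$ if $u\ge x$ and $\infty$ otherwise. Let $\psi(u)=0$ if $u\le y$ and $\infty$ otherwise. Then $\varphi$ is antitone and $\psi$ isotone, and $T(\varphi)={\uparrow}x$ and $F(\psi)={\downarrow}y$ have the required closure. They are disjoint, since $x\le u\le y$ would give $x\le y$. So $(\varphi,\psi)\in X$. It lies in $A_0(x)$ because $\varphi(x)=0$, and not in $B_0(y)$ because $\psi(y)=0$. $\square$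

## Two infinite operations that exist in $D(L)$

**(J)** If $z=x\vee y$ in $L$ and $n\in\omega$, then in $D$ the join of the increasing sequence $\bigl(A_n(z)\cap(A_i(x)\cup A_i(y))\bigr)_{i\in\omega}$ exists and equals $A_n(z)$.

This join is usually not the union. If $z\ne x,y$, the point with $\varphi=n$ on ${\uparrow}z$, $\varphi=\infty$ elsewhere, and $\psi=\infty$ everywhere lies in $A_n(z)$. It lies in no $A_i(x)\cup A_i(y)$, because $x,y\not\ge z$. The proof must show that no element of $D$ can leave out such points.

**Step 1: reduce to a single union of generators.** The purpose is to limit the competitor to finitely many costs. Clearly $A_n(z)$ is an upper bound. Suppose $t\in D$ is an upper bound with $A_n(z)\not\subseteq t$. By distributivity $t$ is a finite intersection of finite unions of generators. So one of these unions,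
$$s=A_{k_1}(u_1)\cup\dots\cup A_{k_r}(u_r)\cup B_{m_1}(v_1)\cup\dots\cup B_{m_q}(v_q),$$
satisfies $A_n(z)\not\subseteq s$. Since $t\subseteq s$, we still have, for all $i$,
$$A_n(z)\cap(A_i(x)\cup A_i(y))\subseteq s. \tag{2}$$

**Step 2: choose a missed point and a high cost.** Choose $p=(\varphi,\psi)\in A_n(z)\setminus s$ and an integer $i>\max(n,k_1,\dots,k_r)$. Since $\varphi(z)\le n$, we have $z\in T(\varphi)$, so $x\vee y=z\notin F(\psi)$. As $F(\psi)$ is closed under joins, one of $x,y$ is not in $F(\psi)$. By symmetry, say $x\notin F(\psi)$. This is where disjointness and closure of $F(\psi)$ are used: they leave room to put $x$ into the filter.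

**Step 3: modify the point.** We now put $x$ into $T$ at cost $i$. Define
$$\varphi'(u)=\begin{cases}n & \text{if }u\ge z,\\ i& \text{if }u\ge x,\ u\not\ge z,\\ \infty&\text{otherwise,}\end{cases}\qquad p'=(\varphi',\psi).$$
We check that $p'\in X$. Antitone: let $u\le v$. If $u\ge z$, then $v\ge z$ and both values are $n$. If $u\ge x$ and $u\not\ge z$, then $v\ge x$, so $\varphi'(v)\in\{n,i\}$, and $\varphi'(v)\le i=\varphi'(u)$ because $n\le i$. If $\varphi'(u)=\infty$, there is nothing to check. Since $x\le z$, we have $T(\varphi')={\uparrow}x$, which is closed under meets. It is disjoint from $F(\psi)$, which is a down-set not containing $x$. The map $\psi$ is unchanged. So $p'\in X$.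

**Step 4: the contradiction.** We have $\varphi'(z)=n$ and $\varphi'(x)\le i$ (the value is $i$, or $n$ if $x=z$). So $p'\in A_n(z)\cap A_i(x)$, and (2) gives $p'\in s$. But $p'$ is in none of the sets that make up $s$:

* $p'\notin B_{m_l}(v_l)$, because $p\notin B_{m_l}(v_l)$ and $p,p'$ have the same second coordinate.
* Let $u=u_l$, $k=k_l$. If $u\ge z$, then $\varphi(u)\le\varphi(z)\le n$, while $p\notin A_k(u)$ gives $\varphi(u)>k$; hence $k<n=\varphi'(u)$. If $u\ge x$ and $u\not\ge z$, then $\varphi'(u)=i>k$. Otherwise $\varphi'(u)=\infty>k$. In all cases $p'\notin A_k(u)$.

So $p'\notin s$, a contradiction. Hence every upper bound in $D$ contains $A_n(z)$. $\square$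

**(M)** If $z=x\wedge y$ in $L$ and $n\in\omega$, then in $D$ the meet of the decreasing sequence $\bigl(B_n(z)\cup(B_i(x)\cap B_i(y))\bigr)_{i\in\omega}$ exists and equals $B_n(z)$.

*Proof.* We transfer (J) by duality. The conditions defining $X$ are symmetric: an isotone map on $L$ is an antitone map on $L^\partial$, and a set closed under joins in $L$ is closed under meets in $L^\partial$. So $(\varphi,\psi)\mapsto(\psi,\varphi)$ is a bijection from $X(L)$ onto $X(L^\partial)$. Under this identification,
$$X(L)\setminus B_n(u)=\{\psi(u)\le n\}\quad\text{and}\quad X(L)\setminus A_n(u)=\{\varphi(u)>n\}$$
become the sets $A_n(u)$ and $B_n(u)$, respectively, formed for $L^\partial$. So complementation followed by the swap is a dual isomorphism $D(L)\to D(L^\partial)$ exchanging the two kinds of generators. It sends $B_n(z)\cup(B_i(x)\cap B_i(y))$ to $A_n(z)\cap(A_i(x)\cup A_i(y))$ formed for $L^\partial$, in which $z$ is the join of $x$ and $y$. By (J) for $L^\partial$ the join of the latter sequence is $A_n(z)$, so the meet of the former is $B_n(z)$. $\square$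

For a direct proof, one changes $\psi$ instead of $\varphi$: after arranging $x\notin T(\varphi)$, let $\psi'=n$ on ${\downarrow}z$, $i$ on the rest of ${\downarrow}x$, and $\infty$ elsewhere.

## Distributivity fails already over $M_3$

Before the general proof, here is how (O), (S), (J) and (M) defeat the first guess. Let $L=M_3$, with bottom $0$, top $1$ and atoms $x,y,z$. Let $f:D(M_3)\to C$ be any regular completion, and choose $e_x,e_y,e_z\in C$ in the gaps of $x,y,z$.

Since $x\vee y=1$, for all $i$ we have $e_x\vee e_y\ge f(A_i(x)\cup A_i(y))\ge f\bigl(A_0(1)\cap(A_i(x)\cup A_i(y))\bigr)$. By (J) and regularity, $e_x\vee e_y\ge f(A_0(1))\ge f(A_0(z))$. As $e_z\ge f(A_0(z))$, we get $(e_x\vee e_y)\wedge e_z\ge f(A_0(z))$.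

Since $x\wedge z=0$, for all $i$ we have $e_x\wedge e_z\le f(B_i(x)\cap B_i(z))\le f\bigl(B_0(0)\cup(B_i(x)\cap B_i(z))\bigr)$. By (M) and regularity, $e_x\wedge e_z\le f(B_0(0))$. Likewise $e_y\wedge e_z\le f(B_0(0))$.

If $C$ were distributive, then $f(A_0(z))\le(e_x\vee e_y)\wedge e_z=(e_x\wedge e_z)\vee(e_y\wedge e_z)\le f(B_0(0))$, so $A_0(z)\subseteq B_0(0)$. But $z\not\le0$, and this contradicts (S). So $D(M_3)$ is a distributive lattice with no distributive regular completion.

## Proof of Theorem A

Let $f:D(L)\to C$ be sequentially regular, with $C$ having countable interpolation. (A regular completion is an instance.) Let $G$ be a generating set of $L$.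

**Step 1: choose gap elements for the generators.** By (O), for each $x\in G$ the sequence $f(A_n(x))$ is increasing, $f(B_m(x))$ is decreasing, and $f(A_n(x))\le f(B_m(x))$ for all $n,m$. By countable interpolation choose $e_x\in C$ with
$$f(A_n(x))\le e_x\le f(B_m(x))\quad\text{for all }n,m\in\omega.$$

**Step 2: every term stays in its gap.** This step carries control from generators to all of $L$. For a lattice term $p$ and $x_1,\dots,x_k\in G$, put $w=p^L(x_1,\dots,x_k)$ and $\hat w=p^C(e_{x_1},\dots,e_{x_k})$. (Here $\hat w$ depends on the term, not just on $w$.) We claim
$$f(A_n(w))\le\hat w\le f(B_n(w))\quad\text{for all }n\in\omega. \tag{3}$$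
We use induction on $p$. For variables this is Step 1. Suppose (3) holds for terms $q,r$ with values $a,b$ in $L$ and $\hat a,\hat b$ in $C$.

*Joins.* Let $p=q\vee r$, so $w=a\vee b$ and $\hat w=\hat a\vee\hat b$. For the lower bound, for every $i$,
$$\hat w\ge f(A_i(a))\vee f(A_i(b))=f(A_i(a)\cup A_i(b))\ge f\bigl(A_n(w)\cap(A_i(a)\cup A_i(b))\bigr).$$
By (J) and sequential regularity, $f(A_n(w))$ is the join in $C$ of the elements on the right, so $f(A_n(w))\le\hat w$. For the upper bound, $a,b\le w$ and (O) give $\hat w\le f(B_n(a))\vee f(B_n(b))\le f(B_n(w))$.

*Meets.* Let $p=q\wedge r$, so $w=a\wedge b$ and $\hat w=\hat a\wedge\hat b$. For every $i$,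
$$\hat w\le f(B_i(a))\wedge f(B_i(b))=f(B_i(a)\cap B_i(b))\le f\bigl(B_n(w)\cup(B_i(a)\cap B_i(b))\bigr).$$
By (M) and sequential regularity, $f(B_n(w))$ is the meet in $C$ of the elements on the right, so $\hat w\le f(B_n(w))$. Since $w\le a,b$, (O) gives $\hat w\ge f(A_n(a))\wedge f(A_n(b))\ge f(A_n(w))$. This proves (3).

**Step 3: read off the order of $L$.** Let two terms, evaluated at elements of $G$, have values $w,w'$ in $L$ and $\hat w,\hat w'$ in $C$. If $\hat w\le\hat w'$, then by (3)
$$f(A_0(w))\le\hat w\le\hat w'\le f(B_0(w')).$$
Since $f$ is an embedding, $A_0(w)\subseteq B_0(w')$, so $w\le w'$ by (S). In particular $\hat w=\hat w'$ implies $w=w'$.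

**Step 4: the homomorphism.** Let $S$ be the sublattice of $C$ generated by $\{e_x:x\in G\}$. Each element of $S$ is $p^C(e_{x_1},\dots,e_{x_k})$ for some term $p$ and $x_j\in G$. By Step 3 the rule
$$h:\ p^C(e_{x_1},\dots,e_{x_k})\mapsto p^L(x_1,\dots,x_k)$$
is a well-defined map $S\to L$. It is a homomorphism, because the join or meet of two such elements is given by the join or meet of the two terms. It is onto, because $G$ generates $L$. So $L$ is a homomorphic image of the sublattice $S$ of $C$.

**Step 5: the free case.** Let $L$ be free on $G$, with $|G|=\kappa$. There is a homomorphism $g:L\to S$ with $g(x)=e_x$ for $x\in G$. Then $h\circ g$ fixes each $x\in G$, so it is the identity on $L$; and $g\circ h$ fixes each $e_x$, so it is the identity on $S$. Hence $h$ is an isomorphism and $S\cong FL(\kappa)$. $\square$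

## Proof of Theorem B and its stronger form

**Step 1: the two extreme varieties.** The trivial variety admits a regular completion, since one-element lattices are complete. The variety of all lattices does, by the MacNeille completion.

**Step 2: every other variety is excluded.** Let $V$ be nontrivial and admit a regular completion. Some member of $V$ has elements $a<b$, so the sublattice $\{a,b\}\cong\mathbf 2$ is in $V$. Hence $V$ contains every lattice isomorphic to a sublattice of a power of $\mathbf 2$, in particular $D=D(FL(\omega))$. Let $f:D\to C$ be a regular completion with $C\in V$. By Theorem A, $FL(\omega)$ is isomorphic to a sublattice of $C$, so $FL(\omega)\in V$.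

Now let an identity $p=q$ hold in $V$. It holds in $FL(\omega)$ and involves finitely many variables, so we may evaluate these at distinct free generators. Any evaluation of the variables in any lattice extends to a homomorphism from $FL(\omega)$, so $p=q$ holds in every lattice. Thus $V$ satisfies only the identities valid in all lattices, so $V$ is the variety of all lattices.

**Step 3: MacNeille completions.** By Harding's theorem, the trivial variety and the variety of all lattices are exactly the varieties closed under MacNeille completions. So no variety that is not closed under MacNeille completions admits a regular completion. $\square$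

The argument gives more than Theorem B asks.

**Consequence 1.** The single countable distributive lattice $D=D(FL(\omega))$ has no regular completion satisfying any nontrivial lattice identity. Regularity can be weakened to preservation of existing joins of increasing $\omega$-sequences and existing meets of decreasing $\omega$-sequences, and completeness of $C$ to countable interpolation.

Indeed $|D|\le|FL(\omega)|+\aleph_0=\aleph_0$. Under the weakened hypotheses Theorem A puts a copy of $FL(\omega)$ in $C$. So an identity of $C$ holds in $FL(\omega)$, hence in all lattices.

**Consequence 2.** For every cardinal $\kappa\ge1$ there is a distributive lattice of size at most $|FL(\kappa)|+\aleph_0=\kappa+\aleph_0$ all of whose regular completions contain $FL(\kappa)$. Hence every lattice generated by at most $\kappa$ elements is a homomorphic image of a sublattice of each such completion.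

The lattice is $D(FL(\kappa))$. The size is as stated because $FL(\kappa)$ has at least $\kappa$ elements, and there are at most $\kappa+\aleph_0$ lattice terms in $\kappa$ variables. The last sentence holds because a lattice generated by at most $\kappa$ elements is a homomorphic image of $FL(\kappa)$.

Theorem C locates the obstruction. Preserving all existing joins, or all existing meets, is possible inside every variety. Preserving both, even only for monotone $\omega$-sequences, is impossible in every nontrivial proper variety: such a variety contains $D(FL(\omega))$, and Consequence 1 applies.
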